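\title{Largest $k$-irreducible triangulations of the projective plane and the torus}

\begin{abstract}
A triangulation of a closed surface is $k$-irreducible if all its cycles of length less than $k$ are nullhomotopic and no edge can be contracted without losing this property. We prove that for every $k\ge 3$ a largest $k$-irreducible triangulation of the projective plane has $k^2-k+1$ vertices and a largest $k$-irreducible triangulation of the torus has $2k^2-4k+4$ vertices, as was conjectured. The proof decomposes the medial graph into closed curves by means of theorems of Lins and Schrijver, shows that these curves behave like lines, and counts the faces of the triangulation through the regions enclosed by pairs of curves.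
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{triangulation} of a closed surface $S$ (a compact $2$-manifold without boundary) is a simplicial complex $T$ whose underlying space is homeomorphic to $S$. Being simplicial, $T$ has no loops and no parallel edges, and a face is determined by its three vertices. A \emph{closed walk} of length $r$ is a closed edge path $x_0x_1\cdots x_r=x_0$; it is a \emph{cycle} if $r\ge3$ and $x_0,\dots,x_{r-1}$ are distinct. A closed walk or closed curve is \emph{essential} if it is not nullhomotopic in $S$. To \emph{contract} an edge $e=uv$ is to identify $u$ with $v$ and to collapse each of the two faces at $e$ to an edge; the result $T/e$ may fail to be a simplicial complex.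

Let $k\ge3$ be an integer. The triangulation $T$ is \emph{$k$-irreducible} if all its cycles of length less than $k$ are nullhomotopic and no edge can be contracted without losing this property: for every edge $e$, either $T/e$ is not a triangulation, or it has an essential cycle of length less than $k$. (By Lemma~\ref{lem:split}, it makes no difference whether one speaks of cycles or of closed walks.) For $k=3$ the first condition is empty, and we recover the classical notion of an irreducible triangulation. A $k$-irreducible triangulation of $S$ is \emph{largest} if it has the maximum number of vertices among all $k$-irreducible triangulations of $S$.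

Fix $S$ and $k$ and consider all triangulations of $S$ without essential cycles shorter than $k$. This class contains arbitrarily large members as soon as it is nonempty: put a new vertex into a face and join it to the three corners; a cycle through the new vertex can be shortcut along an edge of the old face, so no short essential cycle appears. In the other direction, every contraction removes a vertex, so from any member of the class a sequence of contractions inside the class leads to a $k$-irreducible triangulation. The $k$-irreducible triangulations are thus the seeds of the class. An upper bound on their number of vertices says that there are finitely many seeds, and a sharp bound says how far a search for them has to go.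

What size should one expect? We shall see (Proposition~\ref{prop:char}) that on our two surfaces $T$ is $k$-irreducible exactly when no essential closed walk is shorter than $k$ and every edge lies on an essential closed walk of length $k$. If the number of vertices is read as an area and $k$ as the length of a shortest essential curve, scaling suggests a bound of order $k^2$. On the torus the $k\times k$ triangular grid, with $k^2$ vertices, is the first example that comes to mind, but a tilted square grid with subdivided squares has almost twice as many vertices (Section~\ref{sec:examples}). It is known that for $k>3$ there are $k$-irreducible triangulations of the projective plane with at least $k^2-k+1$ vertices and of the torus with at least $2k^2-4k+4$ vertices, and it is conjectured in \cite{problem} that for every $k\ge3$ these two numbers are exactly the numbers of vertices of largest $k$-irreducible triangulations. We prove the conjecture.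

\begin{theorem}\label{thm:main}
Let $k\ge3$ and let $T$ be a $k$-irreducible triangulation with $n$ vertices.
\begin{itemize}
\item[(P)] If $T$ triangulates the projective plane, then $n\le k^2-k+1$.
\item[(T)] If $T$ triangulates the torus, then $n\le 2k^2-4k+4$.
\end{itemize}
Both bounds are attained for every $k\ge3$. Hence a largest $k$-irreducible triangulation has exactly $k^2-k+1$ vertices on the projective plane and exactly $2k^2-4k+4$ vertices on the torus.
\end{theorem}

For $k=3$ the two numbers are $7$ and $10$.

The method is the same on both surfaces. The medial graph $M$ of $T$ is $4$-regular, and a closed walk of length $r$ in $T$ corresponds to a closed curve crossing $M$ exactly $2r$ times (Section~\ref{sec:medial}). Theorems of Lins \cite{lins} and Schrijver \cite{schrijver} decompose $M$ into closed trails in such a way that a curve coming from a shortest essential walk crosses each trail no more often than topology forces. Since such curves pass through every edge of $T$, the trails behave like lines: after an exchange argument, any two of them cross exactly once on the projective plane, and any two lifts cross at most once in the universal cover of the torus. The number of edges of $T$ at which two trails cross is then controlled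 by $k$. The difficulty lies in the remaining edges, at which two trails touch without crossing. The touchings cut the region between two trails into pieces that we call beads, and each face of $T$ sees three beads. On the projective plane a double count of the trails running through beads gives (P) (Section~\ref{sec:rp2}). On the torus the beads give an exact formula for $n$ and the bound $n\le2k^2$ (Section~\ref{sec:torus}); the sharp bound needs a calculus of signs (Section~\ref{sec:signs}) and a case distinction according to the homotopy classes of the shortest essential cycles (Section~\ref{sec:cases}). This distinction also yields information on the largest triangulations of the torus (Theorem~\ref{thm:refined}).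

\section{Tight walks}\label{sec:tight}

The definition of $k$-irreducibility speaks about all contractions of $T$. We replace it by a condition on $T$ itself.

\begin{lemma}\label{lem:split}
An essential closed walk contains an essential cycle that is no longer.
\end{lemma}

\begin{proof}
We use induction on the length. At a repeated vertex the walk is the product, in the fundamental group based there, of two shorter closed walks, and one of them is essential. A closed walk without a repeated vertex is a cycle, or it has length $0$, or it runs back and forth along one edge; the last two are nullhomotopic.
\end{proof}

We use two standard facts. A nullhomotopic simple closed curve on a surface bounds a disc. And if $T$ is a triangulated closed surface other than the boundary of a tetrahedron, then $T/e$ is a triangulation if and only if every $3$-cycle through $e$ bounds a face; in that case the contraction map is homotopic to a homeomorphism, so a closed walk of $T$ is essential if and only if its image in $T/e$ is.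

\begin{proposition}\label{prop:char}
Let $T$ triangulate the projective plane or the torus, and let $k\ge3$. Then $T$ is $k$-irreducible if and only if
\begin{itemize}
\item[(W1)] no essential closed walk has length less than $k$, and
\item[(W2)] every edge lies on an essential closed walk of length exactly $k$.
\end{itemize}
\end{proposition}

\begin{proof}
Suppose (W1) and (W2) hold and $T/e$ is a triangulation. The image of an essential closed walk of length $k$ through $e$ is an essential closed walk of length less than $k$, and it contains an essential cycle of length less than $k$ by Lemma~\ref{lem:split}. So $T$ is $k$-irreducible.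

Conversely, let $T$ be $k$-irreducible. Then (W1) follows from Lemma~\ref{lem:split}. For (W2), let $e=uv$ be an edge.

(i) Suppose that every $3$-cycle through $e$ bounds a face. Then $T/e$ is a triangulation and has an essential cycle $Z$ of length $r<k$. Since $Z$ passes the contracted vertex at most once, it is the image of a closed walk of $T$ of length $r$, or of a path of length $r$ between $u$ and $v$, which $e$ completes to a closed walk of length $r+1$. These walks are essential, so by (W1) the second case occurs and $r+1=k$.

(ii) If $e$ lies on an essential $3$-cycle, then $k=3$ by (W1), and this cycle is the required walk.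

(iii) It remains to show that every nullhomotopic $3$-cycle bounds a face. Suppose not, and among the nullhomotopic $3$-cycles that do not bound a face choose one whose disc $\Delta$ has the fewest faces. The disc has an interior edge, and if it had no interior vertex, this edge would be parallel to an edge of $\partial\Delta$. So let $z$ be an interior vertex and $zy$ an edge. A $3$-cycle $zyy'$ has its vertices in $\Delta$. If $y$ or $y'$ is interior, the edge $yy'$ lies in $\Delta$; if both lie on $\partial\Delta$, then $yy'$ is an edge of $\partial\Delta$. So the $3$-cycle lies in $\Delta$ and bounds a disc with fewer faces, which is a face by the choice of $\Delta$. By (i), the edge $zy$ lies on an essential closed walk of length $k$. This walk does not lie in the disc $\Delta$. Follow it from $z$ forward and backward until it first reaches $\partial\Delta$. The part so obtained lies in $\Delta$, has length at least $2$, and is homotopic in $\Delta$, with fixed ends, to a path of length at most $1$ on $\partial\Delta$. Replacing it gives an essential closed walk of length less than $k$, contrary to (W1).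
\end{proof}

From now on, only (W1) and (W2) are used. An essential closed walk of length $k$ is called a \emph{tight walk}.

\begin{lemma}\label{lem:tightcycle}
Assume \textup{(W1)}. A tight walk is a cycle, and no face contains two of its edges.
\end{lemma}

\begin{proof}
At a repeated vertex the walk would split into two shorter closed walks, one of them essential. Two edges of a face share a vertex, so two edges of the cycle in one face would be consecutive, and replacing them by the third edge of the face would give an essential closed walk of length $k-1$.
\end{proof}

\section{Triangulations attaining the bounds}\label{sec:examples}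

All our examples are built on the universal cover and then factored by the deck group.

\begin{lemma}\label{lem:quotient}
Let $X$ be a triangulation of the sphere or the plane, and let a group act on $X$ freely and simplicially, as the deck group of a covering onto a closed surface. If every essential closed walk of the quotient has length at least $3$, then the quotient is a simplicial complex.
\end{lemma}

\begin{proof}
A closed walk of the quotient is essential exactly when its lifts are not closed. A loop lifts to an edge of $X$, which is not closed, so it would be an essential walk of length $1$. Two edges with the same ends form a closed walk of length $2$; it lifts to a closed walk, so the lifted edges have the same ends and coincide. Two triangles with the same vertices $u,v,z$ therefore have the same edges. Lift both so that they contain the same lift of $u$. The lifts of $uv$ and $uz$ starting there are unique, so the lifted triangles have the same vertices and coincide.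
\end{proof}

\begin{proposition}\label{prop:exP}
For $k\ge3$, every arrangement of $k$ lines in general position in $\mathbb{RP}^2$ yields a $k$-irreducible triangulation of the projective plane with $k^2-k+1$ vertices.
\end{proposition}

\begin{proof}
The lines, no three through a point, have $\binom k2$ crossing points and cut each other into $k(k-1)$ segments; by Euler's formula there are $1-\binom k2+k(k-1)=\binom k2+1$ cells. Take a vertex in each cell and a vertex at each crossing point, so $n=k^2-k+1$. Join two cells across each common segment, and join each crossing point to its four cells. The faces are the triangles $qCC'$, where the cells $C,C'$ share a segment with end $q$.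

Lift this to the sphere, where the lines become great circles and the deck group is generated by the antipodal map. A cell is determined by its vector of $k$ signs, which records its side of each circle. Two cells with a common segment differ in one sign, and the points of the corresponding circle with the remaining signs prescribed form a single arc; so two cells share at most one segment. The four sectors at a crossing point have different sign vectors and belong to four different cells. A triangle is determined by its crossing point and its two cells. So the lift is simplicial.

Crossing points are adjacent only to cells, so an essential closed walk contains a cell and lifts to a walk from a cell $C$ to $-C$, along which all $k$ signs change. A step from cell to cell changes one sign, and two steps through a crossing point change at most two. So the length is at least $k$. This is (W1), and the quotient is simplicial by Lemma~\ref{lem:quotient}.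

For (W2), take first an edge $CC'$ and a great circle through a point of the common segment that avoids all crossing points. Half of it, starting in $C$, meets each of the $k$ circles once and gives a walk of $k$ steps from $C$ to $-C$ whose first step is $CC'$. For an edge $qC$ take a great circle through $q$ and a point of $C$ that avoids all crossing points other than $\pm q$. Half of it, starting in $C$ just before $q$, gives a walk from $C$ to $-C$ with two steps through $q$, the first along $Cq$, followed by $k-2$ steps from cell to cell.
\end{proof}

On the torus we start with the obvious candidate.

\begin{example}\label{ex:grid}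
Join each point of $\mathbb Z^2$ to its translates by $\pm(1,0)$, $\pm(0,1)$, $\pm(1,1)$ and factor by $k\mathbb Z^2$. A step changes each coordinate by at most $1$, so essential closed walks have length at least $k$, and every edge lies on a straight closed walk of length $k$. This triangulation is $k$-irreducible with $k^2$ vertices.
\end{example}

To do better, subdivide every unit square of the grid $\mathbb Z^2$ by its center, joined to the four corners. All edges, including the half-diagonals, have $\ell_1$-length $1$, so the new vertices create no shortcuts. Factoring by a lattice $\Lambda\subset\mathbb Z^2$ gives $n=2[\mathbb Z^2:\Lambda]$, and a closed walk whose lift has displacement $\lambda\in\Lambda$ has length at least $\|\lambda\|_1$. The choice $\Lambda=k\mathbb Z^2$ would give $2k^2$ vertices and satisfies (W1), but it violates (W2): a walk of length $k$ with displacement $(k,0)$ has no room for vertical movement and uses no half-diagonal. The lattice must be tilted. Among the lattices generated by $(a,b)$ and $(-b,a)$ with $a+b=k$ and $a,b\ge1$, the index $a^2+b^2$ is largest when the tilt is smallest.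

\begin{proposition}\label{prop:exT}
For $k\ge3$, let $\Lambda$ be generated by $b_1=(k-1,1)$ and $b_2=(-1,k-1)$. The quotient of the subdivided grid by $\Lambda$ is a $k$-irreducible triangulation of the torus with $2k^2-4k+4$ vertices.
\end{proposition}

\begin{proof}
The index is $(k-1)^2+1$, so $n=2k^2-4k+4$. Let $(X,Y)=mb_1+lb_2\ne0$. Then $\|(X,Y)\|_1=\max(|X+Y|,|X-Y|)$ with
\[
X+Y=km+(k-2)l,\qquad X-Y=(k-2)m-kl .
\]
If $ml\ge0$ and $m\ne0$, then $|X+Y|\ge k$; if $m=0$ or $ml<0$, then $|X-Y|\ge k$. This gives (W1), and the quotient is simplicial by Lemma~\ref{lem:quotient}. For (W2), walks with $k-1$ steps to the right and one step up, in any order, have displacement $b_1$ and can start with any horizontal or vertical edge. Two half-diagonals in direction $(1,1)$ followed by $k-2$ steps to the right have displacement $b_1$; two half-diagonals in direction $(-1,1)$ followed by $k-2$ steps up have displacement $b_2$. Every half-diagonal lies on a walk of one of these two kinds.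
\end{proof}

It remains to prove the upper bounds. From here on $T$ satisfies (W1) and (W2) and has $n$ vertices.

\section{The medial graph}\label{sec:medial}

Lengths of walks are hard to decompose; numbers of crossings with a family of curves are additive. The medial graph converts the former into the latter, and it is Eulerian, which is the hypothesis of both decomposition theorems that we use.

The \emph{medial graph} $M$ of $T$ has a node at the midpoint of each edge of $T$, denoted by the same letter as the edge. For every face $f$ and vertex $u$ of $f$ it has an edge, the \emph{corner} $(u,f)$, which joins inside $f$ the midpoints of the two edges of $f$ at $u$. The graph $M$ is connected and $4$-regular. Its faces are discs: a \emph{white} one around every vertex $u$ of $T$ and a \emph{black} triangle $t_f$ inside every face $f$ of $T$. Every corner separates a white face from a black one. Let $e=uv$ be an edge with faces $f,f'$. The corners at the node $e$ are, in cyclic order, $(u,f),(v,f),(v,f'),(u,f')$. The four sectors between them are alternately \emph{face sectors} (black, in $f$ and $f'$) and \emph{vertex sectors} (white, toward $v$ and $u$). The two \emph{half-edges} of $e$ run from the node to $u$ and to $v$ inside the white faces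 of $u$ and $v$. A \emph{flag} is a pair $(e,f)$ of an edge and a face containing it.

A closed curve is in \emph{general position} if it avoids the nodes and meets $M$ in finitely many points, at each of which it crosses a corner.

\begin{lemma}\label{lem:lower}
An essential closed curve in general position crosses $M$ at least $2r_0$ times, where $r_0$ is the minimum length of a closed walk of $T$ in its free homotopy class. In particular it crosses $M$ at least $2k$ times.
\end{lemma}

\begin{proof}
The curve does not lie in one face of $M$, and it alternates between white and black faces. Let it pass successively the white faces of $u_1,\dots,u_r$; it has $2r$ crossings. Deform it inside each white disc so that it runs through $u_s$ and reaches and leaves $u_s$ inside the faces of $T$ that contain the corners crossed. The piece from $u_s$ to $u_{s+1}$ then lies in one face of $T$ and is homotopic to the edge $u_su_{s+1}$, or to a point if $u_s=u_{s+1}$. So the curve is homotopic to a closed walk of length at most $r$, and $r\ge r_0\ge k$ by (W1).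
\end{proof}

Conversely, let $x_0x_1\cdots x_r=x_0$ be a closed walk, and choose a face $f_s$ containing $x_sx_{s+1}$ for each $s$. Let $\gamma$ run from $x_s$ to $x_{s+1}$ through the interior of $f_s$, crossing the corner $(x_s,f_s)$ into $t_{f_s}$ and leaving through $(x_{s+1},f_s)$. Then $\gamma$ is homotopic to the walk, crosses $M$ exactly $2r$ times, and meets the edges of $T$ only in the vertices $x_s$. If the walk is tight, $\gamma$ is called a \emph{tight curve}. It has $2k$ crossings, and it is simple because the $x_s$ are distinct and the $f_s$ are distinct (Lemma~\ref{lem:tightcycle}). By (W2), for every flag $(uv,f)$ there is a tight curve running from $u$ through $t_f$ to $v$; we say that it passes \emph{through $uv$ via $f$}. This abundance of tight curves is the only way in which irreducibility enters the rest of the proof.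

A \emph{closed trail} is a closed walk in $M$ without repeated edges. If closed trails partition $E(M)$, they pass each node $e=uv$ twice; the two passages are the \emph{strands} at $e$, and they pair the four corners in one of three ways (Figure~\ref{fig:trans}):
\begin{itemize}
\item[X:] $(u,f)$ with $(v,f')$ and $(v,f)$ with $(u,f')$; the strands cross;
\item[O:] $(u,f)$ with $(u,f')$ and $(v,f)$ with $(v,f')$; the strands touch;
\item[K:] $(u,f)$ with $(v,f)$ and $(u,f')$ with $(v,f')$.
\end{itemize}
Accordingly $e$ is an X-edge, an O-edge or a K-edge. At an X-edge or O-edge, the two corners of one face lie on different strands.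

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\begin{scope}
\fill[gray!35] (0,0)--(-.75,-.8)--(.75,-.8)--cycle (0,0)--(-.75,.8)--(.75,.8)--cycle;
\draw[gray] (-1.5,0)--(0,1.6)--(1.5,0)--(0,-1.6)--cycle (-1.5,0)--(1.5,0);
\draw[very thick,->] (-.75,-.8)--(.75,.8) node[right]{$i$};
\draw[very thick,->] (-.75,.8)--(.75,-.8) node[right]{$j$};
\node[left] at (-1.5,0) {$u$}; \node[right] at (1.5,0) {$v$};
\node at (0,-1.12) {$f$}; \node at (0,1.12) {$f'$}; \node at (0,-1.95) {X};
\end{scope}
\begin{scope}[xshift=4.2cm]
\fill[gray!35] (-.75,.8) .. controls (-.1,0) .. (-.75,-.8)--(.75,-.8) .. controls (.1,0) .. (.75,.8)--cycle;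
\draw[gray] (-1.5,0)--(0,1.6)--(1.5,0)--(0,-1.6)--cycle (-1.5,0)--(1.5,0);
\draw[very thick] (-.75,.8) .. controls (-.1,0) .. (-.75,-.8) (.75,-.8) .. controls (.1,0) .. (.75,.8);
\draw[thick] (-.26,0)--(.26,0); \node at (0,.22) {$\kappa_e$};
\draw[dashed,thick] (-1.5,0) .. controls (0,-.75) .. (1.5,0);
\node[left] at (-1.5,0) {$u$}; \node[right] at (1.5,0) {$v$};
\node at (0,-1.12) {$f$}; \node at (0,1.12) {$f'$}; \node at (0,-1.95) {O};
\end{scope}
\begin{scope}[xshift=8.4cm]
\fill[gray!35] (-.75,-.8) .. controls (0,0) .. (.75,-.8)--cycle (-.75,.8) .. controls (0,0) .. (.75,.8)--cycle;
\draw[gray] (-1.5,0)--(0,1.6)--(1.5,0)--(0,-1.6)--cycle (-1.5,0)--(1.5,0);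
\draw[very thick] (-.75,-.8) .. controls (0,0) .. (.75,-.8) (-.75,.8) .. controls (0,0) .. (.75,.8);
\node[left] at (-1.5,0) {$u$}; \node[right] at (1.5,0) {$v$};
\node at (0,-1.12) {$f$}; \node at (0,1.12) {$f'$}; \node at (0,-1.95) {K};
\end{scope}
\end{tikzpicture}
\caption{The three ways in which trails of the medial graph (thick) can pass the midpoint of an edge $e=uv$ with faces $f,f'$. Black regions are shaded. The middle picture shows an O-edge after opening, with its bridge $\kappa_e$ and, dashed, a tight curve through $e$ via $f$.}
\label{fig:trans}
\end{figure}

In all families below, K-edges will be excluded. We then \emph{open} every O-edge $e=uv$: in a small disc around the node we push one strand toward $u$ and the other toward $v$, and color the gap black. The piece of the edge $e$ inside the gap is the \emph{bridge} $\kappa_e$; it joins the two strands. After opening, $t_f$ denotes the open black triangle together with the parts of the gaps up to the bridges. We shall use the following properties without further comment. The opened trails meet only at X-edges, where they cross. Crossing a trail changes the color, and crossing a bridge does not. The set $t_f$ is connected and meets no trail and no bridge; at each edge $e$ of $f$ it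 reaches the bridge $\kappa_e$ or fills the face sector at the node $e$. Tight curves keep their crossings and meet no bridge. The half-edges of an X-edge meet the trails only at the node and meet no bridge.

\section{The projective plane}\label{sec:rp2}

Recall that $\pi_1(\mathbb{RP}^2)=H_1(\mathbb{RP}^2;\mathbb Z_2)=\mathbb Z_2$, so a closed curve is essential if and only if its class is $1$, and that two closed curves meeting only in finitely many crossings cross an odd number of times if and only if both are essential. Cutting $\mathbb{RP}^2$ along an essential simple closed curve gives a closed disc whose antipodal boundary points are to be identified. By Euler's formula $T$ has $2n-2$ faces and $3n-3$ edges.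

\subsection{The count in the extremal example}\label{sub:model}

Let $T$ be the triangulation of Proposition~\ref{prop:exP}. Declare all edges $qC$ to be X-edges. Among the $k-1$ edges $CC'$ across the segments of a line $\ell$, declare one to be an X-edge and the other $k-2$ to be O-edges. Follow the trail that leaves the node $CC'$ along the corner at $C$ of the face $qCC'$, where $q=\ell\cap m$. It crosses at $qC$ into the corner at $q$ of the face $qCC''$, where $C''$ lies across $m$ from $C$, and it crosses again at $qC''$ into a corner at $C''$ that ends at the next edge across $\ell$. So the trail runs alongside $\ell$; it keeps its side at O-edges and changes it at the one X-edge across $\ell$. As $\ell$ is one-sided, the trail closes up after one turn. Each line $\ell$ thus gives two essential trails $\ell^1,\ell^2$, and any two of the $2k$ trails cross exactly once.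

The thin region between $\ell^1$ and $\ell^2$ is cut by the $k-2$ bridges into $k-1$ beads. Each bead contains one crossing point $\ell\cap m$, and exactly the two trails $m^1,m^2$ run across it. Two trails $\ell^a,m^b$ of different lines never touch; their only bead is the component of the complement that contains the two face sectors at their crossing, and each of the other $2k-2$ trails runs across it. So for each pair of trails, the numbers of trails running across its beads add up to $2k-2$. A face $qCC'$ sees along its three edges a bead with $2$ trails and two beads with $2k-2$ trails, in total $4k-2$. Each bead has two ends and is seen from two flags, so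
\[
(2n-2)(4k-2)=2\binom{2k}{2}(2k-2).
\]
For $k=3$ there are $7$ vertices, $12$ faces and $6$ trails, and the equation reads $12\cdot10=2\cdot15\cdot4$. We shall show that every $T$ carries $2k$ trails with the same crossing pattern and that every face sees at least $4k-2$.

\subsection{A family of $2k$ curves crossing pairwise once}

\begin{theorem}[Lins \cite{lins}]\label{thm:lins}
In an Eulerian graph embedded in the projective plane, the maximum number of pairwise edge-disjoint noncontractible circuits equals the minimum size of an edge set meeting all noncontractible circuits.
\end{theorem}

Call a family of $2k$ pairwise edge-disjoint essential closed trails of $M$ \emph{admissible}.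

\begin{lemma}\label{lem:existP}
An admissible family exists.
\end{lemma}

\begin{proof}
By Theorem~\ref{thm:lins} it suffices to show $|E_0|\ge2k$ for every set $E_0\subseteq E(M)$ that meets all essential circuits of $M$. Fix an essential closed curve in general position, and for an edge $g$ of $M$ let $\omega(g)\in\mathbb Z_2$ be the parity of its number of crossings with $g$. The sum of $\omega$ along a closed walk of $M$ is $1$ exactly when the walk is essential. In $M-E_0$ all circuits, hence all closed walks, have sum $0$. Summing $\omega$ along paths from a base node in each component defines $\varphi\colon V(M)\to\mathbb Z_2$ with $\omega(g)=\varphi(p)+\varphi(q)$ for all edges $g=pq\notin E_0$. The function $\omega'(pq)=\omega(pq)+\varphi(p)+\varphi(q)$ has its support $E_1$ in $E_0$ and has the same sum as $\omega$ along every closed walk. Face boundaries have sum $0$, so the edges dual to $E_1$ form a subgraph of the dual graph with even degrees, which is an edge-disjoint union of circuits. An essential circuit $Z$ of $M$, which exists because the faces of $M$ are discs, contains an odd number of edges of $E_1$. So one of the dual circuits crosses $Z$ an odd number of times. It is an essential curve in general position with at most $|E_0|$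 crossings, and Lemma~\ref{lem:lower} gives $|E_0|\ge2k$.
\end{proof}

\begin{lemma}\label{lem:admP}
In an admissible family, every tight curve crosses every trail exactly once and has no other crossings with $M$. The trails partition $E(M)$, there is no K-edge, the two strands at a node belong to different trails, and the three corners of a face belong to three different trails.
\end{lemma}

\begin{proof}
A tight curve crosses each of the $2k$ trails an odd number of times and has only $2k$ crossings with $M$. Every corner is crossed by some tight curve, so it lies on a trail. A tight curve through $uv$ via $f$ crosses $(u,f)$ and $(v,f)$, so these corners lie on different trails; this gives the remaining statements.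
\end{proof}

In particular every trail passes a node at most once and is a simple closed curve. Two trails may still cross three or more times; an exchange removes this.

\begin{lemma}\label{lem:tautP}
In an admissible family with the fewest X-edges, any two trails have exactly one common X-edge.
\end{lemma}

\begin{proof}
The number of common X-edges of two trails $C,C'$ is odd. Suppose there are two of them, $p\ne q$. They cut $C$ into arcs $\alpha_1,\alpha_2$ and $C'$ into arcs $\beta_1,\beta_2$. Since $[\alpha_1+\beta_1]+[\alpha_1+\beta_2]=[C']=1$, we may number so that $[\alpha_1+\beta_1]=0$ and $[\alpha_1+\beta_2]=1$. Then $[\alpha_2+\beta_1]=[\alpha_1+\beta_1]+[C]=1$. Replacing $C,C'$ by the closed trails $\alpha_1+\beta_2$ and $\alpha_2+\beta_1$ gives an admissible family in which only the pairings at $p$ and $q$ have changed. So $p$ and $q$ are no longer X-edges, a contradiction.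
\end{proof}

Fix such a family $C_1,\dots,C_{2k}$ and open the O-edges. Let $E_{ij}$ be the set of edges of $T$ whose strands belong to $C_i$ and $C_j$; it consists of one X-edge $e_{ij}$ and some O-edges. There are $\binom{2k}2=2k^2-k$ X-edges among the $3n-3$ edges, so (P) asserts that there are at most $k(k-2)$ O-edges, the number in the example.

\subsection{Beads}\label{sub:beadsP}

Cut $\mathbb{RP}^2$ along $C_i$. In the resulting disc, $C_j$ is a chord joining the two antipodal copies of $e_{ij}$. So $\mathbb{RP}^2\setminus(C_i\cup C_j)$ consists of two open discs, each bounded by a side running once along $C_i$ and a side running once along $C_j$, with two tips at $e_{ij}$. Every point of $C_i\cup C_j$ other than $e_{ij}$ has different discs on its two sides: on the chord by construction, and on $C_i$ because antipodal boundary points lie on different sides of the chord. Hence the four sectors at $e_{ij}$ belong alternately to the two discs. Let $B_{ij}$ be the disc containing the two face sectors and $W_{ij}$ the disc containing the two vertex sectors.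

\begin{lemma}\label{lem:bridgeP}
For every O-edge $e\in E_{ij}$ the bridge $\kappa_e$ runs in $B_{ij}$.
\end{lemma}

\begin{proof}
Otherwise $\kappa_e$ runs in $W_{ij}$ from the $C_i$-side to the $C_j$-side and separates the two tips. Let $e_{ij}=uv$. A tight curve through $uv$ crosses both $C_i$ and $C_j$ on its piece from $u$ to $v$, so the rest $\rho$ of it, from $v$ to $u$, meets neither. The half-edge from the node to $v$, the arc $\rho$ and the half-edge from $u$ to the node form a path that meets $C_i\cup C_j$ only at its ends. It runs in $W_{ij}$ from one tip to the other and avoids $\kappa_e$, a contradiction.
\end{proof}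

So the $|E_{ij}|-1$ disjoint bridges each separate the two tips of $B_{ij}$, and they cut it into a chain of $|E_{ij}|$ open discs, the \emph{beads} of $\{i,j\}$. Every bead has two \emph{ends}, each a side of a bridge or a face sector at $e_{ij}$. The ends correspond bijectively to the flags $(e,f)$ with $e\in E_{ij}$. Let $R(e,f)$ be the bead with an end at $(e,f)$. Every bead is $R(e,f)$ for exactly two flags, and $t_f\subset R(e,f)$, because $t_f$ is connected, meets no trail and no bridge, and reaches that end.

Let $g\ne i,j$. The curve $C_g$ crosses each of $C_i,C_j$ once, not at $e_{ij}$, and passes each time between $B_{ij}$ and $W_{ij}$. So exactly one of its two arcs lies in $B_{ij}$. This arc runs from $C_i$ to $C_j$ and meets no bridge, so it lies in a single bead. We say that $g$ \emph{traverses} this bead; $C_g$ meets no other bead of $\{i,j\}$. If $N(R)$ denotes the number of trails traversing $R$, then the numbers $N(R)$ over the beads of $\{i,j\}$ add up to $2k-2$.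

\begin{lemma}\label{lem:even}
$N(R)$ is even.
\end{lemma}

\begin{proof}
Let $R=R(e,f)=R(e',f')$ be given by its two flags, and join $t_f$ to $t_{f'}$ by a path in $R$ that avoids the nodes and crosses trails finitely often. The only trails it meets are the traversing arcs. Each of them joins the $C_i$-side of $R$ to the $C_j$-side and separates the two ends, hence $t_f$ from $t_{f'}$, so it is crossed an odd number of times. The path runs from black to black, so the total number of crossings is even.
\end{proof}

\subsection{What a face sees}

\begin{lemma}\label{lem:key}
Let $f=uvz$ be a face and let $C_i,C_j,C_l$ contain its corners at $u,v,z$. Then $l$ traverses $R(uv,f)$, $j$ traverses $R(uz,f)$, $i$ traverses $R(vz,f)$, and every $g\ne i,j,l$ traverses at least two of these three beads.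
\end{lemma}

\begin{proof}
The three beads belong to the pairs $\{i,j\}$, $\{i,l\}$, $\{j,l\}$. An inner point of the corner $(z,f)\subset C_l$ borders $t_f\subset R(uv,f)$ and lies off $C_i$, $C_j$ and the bridges, so it lies in $R(uv,f)$. Thus $l$ traverses $R(uv,f)$, and the statements for $j$ and $i$ follow by relabeling.

Let $\gamma$ be a tight curve through $vz$ via $f$. It crosses $C_j$ only at the corner $(v,f)$, $C_l$ only at the corner $(z,f)$, and $C_i$ at one further point $p$. Cut $\gamma$ at $p$ and at a point of $t_f$ into the arc $\gamma_1$ through $(z,f)$ and the arc $\gamma_2$ through $(v,f)$. Before $p$, the arc $\gamma_1$ meets neither $C_i$ nor $C_j$ nor a bridge, so $\gamma_1\setminus\{p\}\subset R(uv,f)$; and $\gamma_2$ meets neither $C_i$ nor $C_l$ nor a bridge, so $\gamma_2\setminus\{p\}\subset R(uz,f)$. The curve $C_g$ crosses $\gamma$ at a point other than $p$, so $g$ traverses $R(uv,f)$ or $R(uz,f)$. The same argument at $v$ and $z$ shows that $g$ traverses at least one of any two of the three beads, hence at least two of them.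
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(P)]
For each face $f$ the three numbers $N(R(e,f))$ add up to at least $3+2(2k-3)=4k-3$ by Lemma~\ref{lem:key}, and so to at least $4k-2$ by Lemma~\ref{lem:even}. Summing over all faces counts each bead twice:
\[
(2n-2)(4k-2)\le2\binom{2k}2(2k-2)=4k(k-1)(2k-1).
\]
Dividing by $4(2k-1)$ gives $n-1\le k(k-1)$.
\end{proof}

\section{The torus: curves and beads}\label{sec:torus}

Identify the torus with $\mathbb R^2/\mathbb Z^2$. Free homotopy classes of directed closed curves correspond to vectors in $\mathbb Z^2$, and we recall three facts. Call a crossing of a directed curve $\gamma$ with a directed curve $C$ positive if $\gamma$ passes from the right of $C$ to its left; then the signs of all crossings add up to $\det([C],[\gamma])$. An essential simple closed curve has a primitive class. A lift to $\mathbb R^2$ of a closed curve of class $c\ne0$ is invariant under translation by $c$, so it is proper and stays within bounded distance of a straight line of direction $c$; if it is simple, it is a proper line and divides the plane into two sides. A matrix in $GL_2(\mathbb Z)$ induces a homeomorphism of the torus, which carries $T$ and any family of trails to objects with the same properties; so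 we may change coordinates by any such matrix, including those of determinant $-1$.

Now $T$ has $3n$ edges and $2n$ faces. For $w\in\mathbb Z^2\setminus\{0\}$ let $L(w)\ge k$ be the minimum length of a closed walk of class $w$, and let
\[
\mathcal W=\{w:L(w)=k\}=-\mathcal W
\]
be the set of classes of tight walks. They are primitive, since tight walks are cycles.

\subsection{Admissible families}

For closed curves on a surface let $\operatorname{mincr}(C,D)$ be the minimum number of intersections of curves freely homotopic to $C$ and to $D$; on the torus it is $|\det([C],[D])|$. For an embedded graph $G$ let $\operatorname{mincr}(G,D)$ be the minimum number of intersections, with multiplicity, of $G$ with curves freely homotopic to $D$ that avoid $V(G)$.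

\begin{theorem}[Schrijver \cite{schrijver}]\label{thm:schrijver}
The edge set of an Eulerian graph $G$ embedded in a compact orientable surface can be decomposed into closed curves $C_1,\dots,C_t$ such that $\operatorname{mincr}(G,D)=\sum_i\operatorname{mincr}(C_i,D)$ for every closed curve $D$.
\end{theorem}

A point where a curve touches an edge without crossing can be pushed off, so Lemma~\ref{lem:lower} and the construction after it give $\operatorname{mincr}(M,D)=2L(w)$ for $D$ of class $w\ne0$. Theorem~\ref{thm:schrijver} therefore provides a partition of $E(M)$ into closed trails with classes $c_i^0$ such that
\begin{equation}\label{eq:norm}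
L(w)=\nu(w):=\tfrac12\sum_i|\det(c_i^0,w)|\qquad(w\in\mathbb Z^2\setminus\{0\}).
\end{equation}
The function $\nu$ is a seminorm on $\mathbb R^2$; we use it once, to determine the shape of $\mathcal W$. For the exchange argument we keep only the part of \eqref{eq:norm} that tight curves can test. Call a partition of $E(M)$ into closed trails $C_i$ with classes $c_i$ (defined up to sign until a direction is chosen) \emph{admissible} if $\sum_i|\det(c_i,w)|\ge2k$ for all $w\in\mathcal W$. The partition in \eqref{eq:norm} is admissible. The lifts of the trails partition the edges of the lifted medial graph; for vertices, edges and faces in the plane we use the same letters as on the torus.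

\begin{lemma}\label{lem:admT}
Let an admissible family be given.
\begin{itemize}
\item[(a)] A tight curve of class $w$ crosses $C_i$ exactly $|\det(c_i,w)|$ times, always with the sign of $\det(c_i,w)$. Thus $\sum_i|\det(c_i,w)|=2k$ for $w\in\mathcal W$. Moreover $c_i\ne0$.
\item[(b)] A lift of a tight curve of class $w$ crosses a lift of $C_i$ exactly once if $\det(c_i,w)\ne0$, and never otherwise.
\item[(c)] There is no K-edge. In the plane, the two strands at a node belong to different lifts, and so the three corners of a face belong to three different lifts. After opening, all lifts are proper lines.
\end{itemize}
\end{lemma}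

\begin{proof}
(a) The curve has $2k$ crossings, at least $|\det(c_i,w)|$ of them with $C_i$. Admissibility forces equality for each $i$, and then no two signs cancel. Every corner is crossed by some tight curve, so $c_i\ne0$.

(b) The lifted tight curve is a proper line. Successive crossings of the lifted trail with it alternate in direction, so by (a) there is at most one. If $\det(c_i,w)\ne0$, the two ends of the lifted trail lie on different sides, so there is one; if $\det(c_i,w)=0$, there is none by (a).

(c) A lifted tight curve through $uv$ via $f$ crosses $(u,f)$ and $(v,f)$, so by (b) these corners belong to different lifts. This excludes K-edges and gives the rest.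
\end{proof}

Call an admissible family \emph{taut} if any two different lifts cross at most once. The exchange that produces a taut family is more delicate than on the projective plane: exchanging two arcs changes the classes of the trails, and admissibility has to be verified for each $w\in\mathcal W$. We therefore exchange along an innermost disc, where directions can be controlled.

\begin{lemma}\label{lem:tautT}
An admissible family with the fewest X-edges is taut.
\end{lemma}

\begin{proof}
Open the O-edges, and suppose that lifts $a\ne b$, of the trails $C_i$ and $C_j$, cross at least twice.

\emph{An innermost disc.} Consider discs bounded by an arc $\alpha\subset a$ and an arc $\beta\subset b$ that have common ends $p,q$ and are otherwise disjoint. Two points of $a\cap b$ that are consecutive along $a$ give such a disc. Choose one, $D$, containing the fewest faces of the arrangement of all lifts. Suppose $a$ meets the interior of $D$. Since $a$ is simple and proper, a component of $a\cap\operatorname{int}D$ is an arc with two distinct ends on $\beta$; one end may be $p$ or $q$, but not both. With the subarc of $\beta$ between its ends it bounds a disc of the same kind with fewer faces, a contradiction. The same holds with $a$ and $b$ exchanged.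 So neither $a$ nor $b$ enters $D$, and $D$ occupies a single sector at $p$ and at $q$.

\emph{These are face sectors.} Suppose $p=uv$ and $D$ occupies the vertex sector toward $v$. The half-edge to $v$ meets no lift, so $v\in\operatorname{int}D$. A lifted tight curve through $uv$ crosses $a$ and $b$ between $u$ and $v$, so by Lemma~\ref{lem:admT}(b) its ray beyond $v$ cannot leave the compact set $D$, a contradiction. The argument at $q$ is the same.

\emph{Directions.} Direct $\alpha$ and $\beta$ from $p$ to $q$, extend the directions to $a$ and $b$, and let $s_a(w),s_b(w)\in\{0,\pm1\}$ be the signs of $\det(\cdot,w)$ on the classes so directed. The disc $D$ lies on the left of one of $\alpha,\beta$ and on the right of the other. A lifted tight curve that meets $\alpha\cup\beta$ must, by Lemma~\ref{lem:admT}(b), enter $D$ through one arc and leave through the other, and these two crossings have the same sign. Hence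
\begin{equation}\label{eq:lens}
\text{if a tight curve of class $w$ crosses the projection of $\alpha\cup\beta$, then } s_a(w)=s_b(w)\ne0 .
\end{equation}
Some tight curve crosses the first corner of $\alpha$, so $s_a(w)=s_b(w)\ne0$ for some $w$. If $i=j$, this shows that $a$ and $b$ induce the same direction on the trail. So in all cases every edge of $C_i\cup C_j$ has a well-defined direction.

\emph{The exchange.} Let $\bar p,\bar q$ be the images of $p,q$ on the torus, and change the pairings at $\bar p$ and $\bar q$ from X to O (one change if $\bar p=\bar q$). Since $D$ occupies face sectors, at each of $p,q$ the two incoming corners lie in one face and the two outgoing corners in the other. The pairing O joins corners of different faces, so the new trails follow the given directions. We claim that a tight curve $\gamma$ of class $w$ crosses each new directed trail with one sign only.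

If $s_a(w)=s_b(w)$, or if one of them is $0$, then by Lemma~\ref{lem:admT}(a) all crossings of $\gamma$ with edges of $C_i\cup C_j$ have the same sign. Let $s_a(w)=-s_b(w)\ne0$. Then $i\ne j$, so each of $C_i,C_j$ passes each of $\bar p,\bar q$ exactly once. The curve $\gamma$ crosses $C_i$ but, by \eqref{eq:lens}, not the projection of $\alpha$. So $\alpha$ is shorter than a period of $a$ and projects to a proper subpath of $C_i$; the same holds for $\beta$ and $C_j$. If $\bar p=\bar q$, then $\alpha$ would join two passages of $a$ through lifts of $\bar p$ and contain a full period. So $\bar p\ne\bar q$, and the new trails are $(C_i\setminus\alpha)\cup\beta$ and $(C_j\setminus\beta)\cup\alpha$. By \eqref{eq:lens}, $\gamma$ crosses the first only along $C_i$, with sign $s_a(w)$, and the second only along $C_j$, with sign $s_b(w)$. This proves the claim.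

Consequently, for every trail of the new family, $|\det(\cdot,w)|$ equals its number of crossings with $\gamma$, and these numbers add up to $2k$. The new family is admissible and has fewer X-edges, a contradiction.
\end{proof}

Fix a taut family, with O-edges opened, for the rest of the paper. Call two trails, or lifts, \emph{parallel} if $\det(c_i,c_j)=0$. Parallel lifts are invariant under a common translation, which would repeat a crossing, so they never cross. In particular no trail crosses itself: the trails are simple closed curves and the $c_i$ are primitive. Nonparallel lifts cross exactly once, since the ends of one lie on different sides of the other, and the sign of the crossing is that of the determinant. Hence $C_i$ and $C_j$ share exactly $|\det(c_i,c_j)|$ X-edges, and the number of X-edges is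
\[
A=\sum_{i<j}|\det(c_i,c_j)|.
\]

\subsection{Bounded and unbounded beads}

Let $a\ne b$ be lifts crossing at $p$. They divide the plane into four quadrants, one for each sector at $p$; the two containing the face sectors are the \emph{face quadrants}.

\begin{lemma}\label{lem:bridgeT}
If $a$ and $b$ are the strands at an O-edge $e$, then $\kappa_e$ runs in a face quadrant.
\end{lemma}

\begin{proof}
The arcs of $a$ and $b$ from $p$ to the ends of $\kappa_e$, together with $\kappa_e$, bound a disc $D$. The remaining open rays of $a$ and $b$ are disjoint from $\partial D$ and unbounded, so they lie outside $D$. Hence $D$ occupies one sector at $p=uv$ and lies in the closure of the corresponding quadrant. If it were the vertex sector toward $v$, then $v\in\operatorname{int}D$ by the half-edge, and a lifted tight curve through $uv$ would have a ray from $v$ that meets neither $a$ nor $b$ nor $\kappa_e$ and so stays in $D$, a contradiction.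
\end{proof}

The lifts $a,b$ stay near nonparallel straight lines, so they touch finitely often. The bridges between them cut each face quadrant into a chain of bounded pieces, starting at $p$, and one unbounded piece (Figure~\ref{fig:beads}). If instead $a\ne b$ are parallel and touch, then both are invariant under the same primitive translation $c$; in the cylinder $\mathbb R^2/\langle c\rangle$ they bound a compact annulus, so the bridges cut the strip between $a$ and $b$ into bounded pieces. All these pieces are called \emph{beads}. As in Section~\ref{sub:beadsP}, a flag $(e,f)$ in the plane determines a bead $R(e,f)\supset t_f$ of the two lifts at $e$; its boundary lies in these two lifts and bridges. A flag is \emph{bounded} or \emph{unbounded} according to its bead; this is invariant under translations and so makes sense for flags on the torus.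

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\draw[very thick] plot[smooth] coordinates {(-2,-.85) (0,0) (1,.55) (2,.13) (3,.55) (4,.13) (5,.6) (6,.95)} node[right]{$a$};
\draw[very thick] plot[smooth] coordinates {(-2,.85) (0,0) (1,-.55) (2,-.13) (3,-.55) (4,-.13) (5,-.6) (6,-.95)} node[right]{$b$};
\draw[thick] (2,-.13)--(2,.13) (4,-.13)--(4,.13);
\node at (0,.3) {$p$};
\node at (-1.5,0) {$R_1$}; \node at (1.05,0) {$R_2$}; \node at (3,0) {$R_3$}; \node at (5.3,0) {$R_4$};
\end{tikzpicture}
\caption{Two lifted trails $a,b$ that cross at $p$ and touch at two O-edges. The bridges cut the two face quadrants (left and right) into four beads. The bounded beads $R_2,R_3$ have two ends each; the unbounded beads $R_1,R_4$ have one end each.}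
\label{fig:beads}
\end{figure}

We record three consequences of this description. Flags at edges with parallel strands are bounded. Every O-edge has at least one bounded flag (the one facing $p$ if the strands cross). Every crossing pair of lifts has exactly two unbounded flags, which may sit at O-edges. Crossing pairs of lifts correspond to X-edges in the plane, so there are exactly $2A$ unbounded flags on the torus.

The analogue of Lemma~\ref{lem:key} is now an exact count.

\begin{lemma}\label{lem:formula}
Every face has at most one bounded flag. If $F_3$ is the number of faces all of whose three flags are unbounded, then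
\begin{equation}\label{eq:formula}
n=\frac A2-\frac{F_3}4 .
\end{equation}
\end{lemma}

\begin{proof}
Let $f=uvz$ be a face in the plane, with lifts $a_u,a_v,a_z$ through its corners. A lifted tight curve through $vz$ via $f$ crosses $a_v$ only at $(v,f)$ and $a_z$ only at $(z,f)$. If $R(uv,f)$ is bounded, the ray from $t_f$ through $(z,f)$ must leave it, and can do so only across $a_u$. If $R(uz,f)$ is bounded, the opposite ray must cross $a_u$. Both together contradict Lemma~\ref{lem:admT}(b). Any two edges of $f$ share a vertex, so $f$ has at most one bounded flag. Counting unbounded flags gives $2A=3F_3+2(2n-F_3)=4n+F_3$.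
\end{proof}

\begin{example}\label{ex:families}
In the triangular grid of Example~\ref{ex:grid} let all edges be X-edges. The lifts are straight lines, and in coordinates scaled by $1/k$ there are $k$ trails of each of the classes $(1,0),(0,1),(1,1)$. The family is admissible because $|x|+|y|+|x-y|\ge2$ for nonzero integer vectors, and it is taut. Here $A=3k^2$, all flags are unbounded, $F_3=2k^2$, and \eqref{eq:formula} gives $n=k^2$.

In the triangulation of Proposition~\ref{prop:exT} let the half-diagonals be X-edges and the grid edges O-edges. As in Section~\ref{sub:model}, the lifts run along both sides of the horizontal and vertical lines through the centers. All horizontal lines are equivalent modulo $\Lambda$, and so are all vertical ones, so there are four trails. With $r=(k-1)^2+1$ we have $(r,0)=(k-1)b_1-b_2$ and $(0,r)=b_1+(k-1)b_2$; in the basis $b_1,b_2$ two trails have class $(k-1,-1)$ and two have class $(1,k-1)$. For $w=(m,l)$ with $mb_1+lb_2=(X,Y)$, the determinants with $w$ are $Y$ and $-X$, so $\sum_i|\det(c_i,w)|=2\|(X,Y)\|_1\ge2k$. The family is taut, $A=4r$, every face has a bounded flag at its grid edge, $F_3=0$, and $n=2r$.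
\end{example}

Formula \eqref{eq:formula} already gives the leading term of (T). If $(1,0),(0,1)\in\mathcal W$, which we may assume by Lemma~\ref{lem:W} below, and $c_i=(x_i,y_i)$, then $\sum|x_i|=\sum|y_i|=2k$ and $A\le\sum_{i\ne j}|x_i||y_j|\le4k^2$, so $n\le2k^2$. To gain the terms of lower order we have to use once more that every edge lies on a tight walk: the classes of its two strands are then constrained by a class in $\mathcal W$.

\section{Compatible edges and balance}\label{sec:signs}

For a corner $(u,f)$, direct the trail through it so that the white face of $u$ is on its right and $t_f$ on its left, and let $c(u,f)\in\mathbb Z^2$ be its class. For $d\in\mathbb R^2$ put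
\[
\sigma_d(u,f)=\operatorname{sgn}\det\bigl(c(u,f),d\bigr)\in\{0,\pm1\}.
\]
By Lemma~\ref{lem:admT}, a lifted tight curve of class $w$ crosses the lift through $(u,f)$, wherever this happens, toward the side containing $t_f$ if $\sigma_w(u,f)=1$ and away from it if $\sigma_w(u,f)=-1$.

Let $e=uv$ have faces $f,f'$. Along a strand the color on the right persists at an O-edge and changes at an X-edge. Hence
\begin{equation}\label{eq:corner}
\begin{aligned}
&\text{O-edge:}&&c(u,f')=c(u,f),&&c(v,f')=c(v,f);\\
&\text{X-edge:}&&c(u,f')=-c(v,f),&&c(v,f')=-c(u,f).
\end{aligned}
\end{equation}
Let $e$ be an X-edge with $f,f'$ in counterclockwise order around $u$, as in the left part of Figure~\ref{fig:trans}. With the directions drawn there, $u$ is on the left of $i$ before the node and on the right of $j$ before the node, so $c(u,f)=-c_i$ and $c(u,f')=c_j$; and $j$ crosses $i$ from left to right, so $\det(c_i,c_j)<0$. Therefore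
\begin{equation}\label{eq:ccw}
\det\bigl(c(u,f),c(u,f')\bigr)>0 .
\end{equation}

Call $e=uv$ \emph{$d$-compatible} if $\sigma_d(u,f)=-\sigma_d(v,f)\ne0$. This is the sign pattern that a tight walk of class $\pm d$ along $e$ produces. Compatibility with $d$ and with $-d$ are the same, and an edge with a strand parallel to $d$ is not $d$-compatible. By \eqref{eq:corner}, the condition does not depend on the choice of $f$; if it holds, then $\sigma_d(u,f)=\sigma_d(u,f')$, and we denote this sign by $\sigma_d(u,e)=-\sigma_d(v,e)$. Also by \eqref{eq:corner}, an X-edge with no strand parallel to $d$ is $d$-compatible if and only if $\sigma_d(u,f)=\sigma_d(u,f')$.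

\begin{lemma}\label{lem:compat}
\begin{itemize}
\item[(a)] If a tight walk of class $w$ traverses $e$ from $u$ to $v$, then $e$ is $w$-compatible with $\sigma_w(u,e)=1$ and $\sigma_w(v,e)=-1$. So every edge is compatible with some element of $\mathcal W$.
\item[(b)] If $f=uvz$ and the flag $(uv,f)$ is bounded, there are nonparallel $w',w''\in\mathcal W$ whose signs at the corners $(u,f),(v,f),(z,f)$ are $(-1,1,-1)$ for $w'$ and $(1,-1,-1)$ for $w''$.
\item[(c)] Every O-edge is compatible with two nonparallel elements of $\mathcal W$.
\item[(d)] For every $d$, at least $n$ edges are not $d$-compatible.
\item[(e)] Let $e$ have strands of classes $c,c'$, neither parallel to $d$ or $d^*$, and let $\chi(\cdot)=\operatorname{sgn}\bigl(\det(\cdot,d)\det(\cdot,d^*)\bigr)$. If $\chi(c)=\chi(c')$, then $e$ is compatible with both or neither of $d,d^*$; otherwise with exactly one.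
\end{itemize}
\end{lemma}

\begin{proof}
(a) A tight curve along the walk via $f$ crosses $(u,f)$ toward $t_f$ and $(v,f)$ away from it.

(b) Take a tight curve through $vz$ via $f$, directed from $v$ to $z$, of class $w'$. Its lift crosses $a_v$ toward $t_f$, then $a_z$ away from $t_f$, and later, as in the proof of Lemma~\ref{lem:formula}, it crosses $a_u$, away from the side of $t_f$. Exchanging $u$ and $v$ gives $w''$. Parallel primitive vectors agree up to sign; $w''=w'$ contradicts the signs at $u$, and $w''=-w'$ contradicts those at $z$.

(c) An O-edge has a bounded flag, and in (b) the signs at $u$ and $v$ are opposite for both $w'$ and $w''$.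

(d) Among the three signs at the corners of a face at most two pairs are opposite and nonzero. So each of the $2n$ faces has an edge that is not $d$-compatible, and each edge lies in two faces.

(e) The value of $\chi$ does not depend on directions, so $\chi(c)\chi(c')$ is the product of $\sigma_d(u,f)\sigma_d(v,f)$ and $\sigma_{d^*}(u,f)\sigma_{d^*}(v,f)$, and compatibility means that the respective factor is $-1$.
\end{proof}

Part (d) turns upper bounds for the number of incompatible edges into upper bounds for $n$. By (c), incompatible edges will often be X-edges, whose total number is a determinant. What is missing is a way to tell which fraction of the X-edges is incompatible. It comes from the alternation of colors along a trail.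

For an X-edge $e$ on the trail $C_i$ put $\varepsilon_i(e)=1$ if, along $C_i$, the face of $M$ on the left just before $e$ is white, and $\varepsilon_i(e)=-1$ otherwise. Reversing the direction exchanges before with after and left with right, and each exchange switches the color; so $\varepsilon_i(e)$ does not depend on the direction.

\begin{lemma}\label{lem:balance}
\begin{itemize}
\item[(a)] For every trail $C_i$, the sum of $\varepsilon_i(e)$ over the X-edges on $C_i$ is $0$.
\item[(b)] If $e$ is an X-edge of $C_i$ and $C_j$, then $\varepsilon_i(e)=-\varepsilon_j(e)$. If moreover $d$ is parallel to neither $c_i$ nor $c_j$, then $e$ is $d$-compatible if and only if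
\[
\varepsilon_i(e)=\operatorname{sgn}\bigl[\det(c_i,d)\det(c_j,d)\det(c_i,c_j)\bigr].
\]
\item[(c)] Suppose that the trails are directed so that $\det(c_i,d)>0$ for all $i$, and that $G$ is a set of trails with $\det(c_i,c_j)<0$ whenever $i\in G$, $j\notin G$. Put $c_G=\sum_{i\in G}c_i$ and $c_{\mathrm{all}}=\sum_ic_i$. Among the X-edges with exactly one strand in $G$, exactly $\frac12|\det(c_G,c_{\mathrm{all}})|$ are not $d$-compatible.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The color on the left changes at X-edges and not at O-edges, so the signs alternate around the closed trail.

(b) Draw $e$ as in the left part of Figure~\ref{fig:trans}. The trail through $(u,f)$ has $\varepsilon=1$ and the trail through $(u,f')$ has $\varepsilon=-1$. Both sides of the displayed equation change sign when $i$ and $j$ are exchanged, so we may assume that $C_i$ contains $(u,f)$. The product of determinants does not depend on directions; computed with $c(u,f)$ and $c(u,f')$, it has the sign $\sigma_d(u,f)\sigma_d(u,f')$ by \eqref{eq:ccw}. This is $1=\varepsilon_i(e)$ exactly when $e$ is $d$-compatible.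

(c) All determinants involved have the same sign, so the number of these X-edges is $|\det(c_G,c_{\mathrm{all}}-c_G)|=|\det(c_G,c_{\mathrm{all}})|$. Sum (a) over $i\in G$. An X-edge with both strands in $G$ contributes $0$ by (b). An X-edge with one strand in $G$ contributes $-1$ if it is $d$-compatible and $1$ otherwise. So exactly half of them are not $d$-compatible.
\end{proof}

\section{The three shapes of $\mathcal W$}\label{sec:cases}

Let $e_1=(1,0)$ and $e_2=(0,1)$, and let $|\mathcal W/\pm|$ be the number of pairs $\pm w$ in $\mathcal W$.

\begin{lemma}\label{lem:W}
In suitable coordinates one of the following holds: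
\begin{itemize}
\item[I.] $\mathcal W=\{\pm e_1,\pm e_2\}$;
\item[II.] $\mathcal W=\{\pm e_1,\pm e_2,\pm(e_1+e_2)\}$;
\item[III.] $\mathcal W\supseteq\{e_1,e_2,e_1+e_2,e_1-e_2\}$.
\end{itemize}
\end{lemma}

\begin{proof}
If $\mathcal W=\{\pm w\}$, all edges are $w$-compatible by Lemma~\ref{lem:compat}(a), contrary to (d). So let $w_1,w_2\in\mathcal W$ be nonparallel. A coset of $\langle w_1,w_2\rangle$ in $\mathbb Z^2$ other than the trivial one contains a vector $u=sw_1+tw_2\ne0$ with $|s|,|t|\le\frac12$. By \eqref{eq:norm}, $k\le\nu(u)\le(|s|+|t|)k\le k$, so $|s|=|t|=\frac12$ and $u\in\mathcal W$. The four vectors $\frac12(\pm w_1\pm w_2)$ lie in one coset. Hence $|\det(w_1,w_2)|\le2$, and if it equals $2$, then these four vectors belong to $\mathcal W$ and $|\det(w_1,\frac12(w_1+w_2))|=1$. In either case $\mathcal W$ contains a basis of $\mathbb Z^2$, which we take as $e_1,e_2$.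

Any other $(x,y)\in\mathcal W$ is primitive with $1\le|x|,|y|\le2$. If $\{|x|,|y|\}=\{1,2\}$, then after exchanging coordinates and changing signs $(2,1)\in\mathcal W$. Since $|\det(e_2,(2,1))|=2$, also $(1,1)\in\mathcal W$, and in the basis $e_1,(1,1)$ the vectors $e_1,(1,1),(2,1),-e_2$ become $e_1,e_2,e_1+e_2,e_1-e_2$; this is III. Otherwise all further elements are among $\pm(1,1),\pm(1,-1)$, and we are in case I, II (after changing the sign of $e_2$ if necessary) or III.
\end{proof}

Write $c_i=(x_i,y_i)$. Then $\det(c,e_1)=-y$, $\det(c,e_2)=x$, $\det(c,e_1+e_2)=x-y$ and $\det(c,e_1-e_2)=-x-y$, so Lemma~\ref{lem:admT}(a) gives $\sum|x_i|=\sum|y_i|=2k$, and also $\sum|x_i-y_i|=2k$ in cases II and III, and $\sum|x_i+y_i|=2k$ in case III. We identify a trail with its index and say that an edge has \emph{type} $GG'$ if one strand belongs to the set $G$ and the other to $G'$.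

\subsection{Four or more classes}

\begin{proposition}\label{prop:III}
In case \textup{III}, $n\le k^2$.
\end{proposition}

\begin{proof}
From $|x+y|+|x-y|=2\max(|x|,|y|)$ we get $\sum\max(|x_i|,|y_i|)=2k=\sum|x_i|=\sum|y_i|$, so $|x_i|=|y_i|$ for all $i$. Being primitive, the classes are $\pm(1,1)$ or $\pm(1,-1)$, and $\sum|x_i\pm y_i|=2k$ shows that each kind occurs $k$ times. So $A=2k^2$, and $n\le A/2$ by \eqref{eq:formula}.
\end{proof}

\subsection{Two classes}\label{sub:I}

This case contains the triangulations with the most vertices. Let $P$, $Q$, $H_1$, $H_2$ be the sets of trails with $xy>0$, $xy<0$, $y=0$, $x=0$. For $d=e_1$, $d^*=e_2$ the function $\chi$ of Lemma~\ref{lem:compat}(e) is $-1$ on $P$ and $1$ on $Q$. Every edge is compatible with $e_1$ or $e_2$. Therefore: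
\begin{itemize}
\item edges of type $PP$ or $QQ$ are compatible with both, and edges of type $PQ$ with exactly one;
\item edges with a strand in $H_1$ are compatible with $e_2$ only, and edges with a strand in $H_2$ with $e_1$ only;
\item O-edges are compatible with both by Lemma~\ref{lem:compat}(c), so they have type $PP$ or $QQ$;
\item $H_1$ and $H_2$ are not both nonempty, since trails from the two sets would cross at an edge compatible with neither class.
\end{itemize}
Direct all trails with $x\ne0$ so that $x>0$. If $H_1=H_2=\emptyset$, write $\sum_Pc_i=(X_P,Y_P)$ and $\sum_Qc_i=(X_Q,-Y_Q)$; since $X_P+X_Q=Y_P+Y_Q=2k$, there are integers $\delta,\xi$ with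
\[
Y_P=k+\delta,\quad Y_Q=k-\delta,\quad X_P=k-\xi,\quad X_Q=k+\xi .
\]

\begin{proposition}\label{prop:I}
In case \textup{I}, $n\le k^2$, unless $H_1=H_2=\emptyset$ and $|\delta|,|\xi|\le k-2$, when $n\le k^2+\delta\xi$. In all cases $n\le k^2+(k-2)^2=2k^2-4k+4$.
\end{proposition}

\begin{proof}
Suppose first that $H_1\ne\emptyset$, so $H_2=\emptyset$; the case $H_2\ne\emptyset$ follows by exchanging coordinates. All trails have $\det(c,e_2)=x>0$. Let $i\in H_1$, so $c_i=(1,0)$. It has $|y_j|$ X-edges with the trail $j$, all $e_2$-compatible, so Lemma~\ref{lem:balance}(b) gives $\varepsilon_i=\operatorname{sgn}\det(c_i,c_j)=\operatorname{sgn}y_j$ there. By Lemma~\ref{lem:balance}(a), $\sum_P|y|=\sum_Q|y|=k$. By the list above, an edge that is not $e_2$-compatible is an X-edge of type $PQ$. For $i\in P$, $j\notin P$ we have $\det(c_i,c_j)=x_iy_j-y_ix_j<0$, because $y_j\le0$. Lemma~\ref{lem:balance}(c) with $G=P$, $d=e_2$, $c_{\mathrm{all}}=(2k,0)$ and $c_G$ having second coordinate $k$ shows that exactly $\frac12\cdot 2k\cdot k=k^2$ edges are not $e_2$-compatible. So $n\le k^2$ by Lemma~\ref{lem:compat}(d).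

Now let $H_1=H_2=\emptyset$. At least $n$ edges are not $e_1$-compatible, at least $n$ are not $e_2$-compatible, these two sets are disjoint, and all their members are X-edges of type $PQ$. The number of such X-edges is $\sum_{i\in P,\,j\in Q}(x_i|y_j|+y_ix_j)$, so
\[
2n\le X_PY_Q+Y_PX_Q=(k-\xi)(k-\delta)+(k+\delta)(k+\xi)=2k^2+2\delta\xi .
\]
In particular $P,Q\ne\emptyset$, so $X_P,X_Q,Y_P,Y_Q\ge1$ and $|\delta|,|\xi|\le k-1$. If $|\delta|,|\xi|\le k-2$, we are done. Otherwise one of the four numbers equals $1$, and Lemma~\ref{lem:one} below gives $\delta\xi\le0$.
\end{proof}

The second family in Example~\ref{ex:families} has $(X_P,Y_P)=(2,2k-2)$ and $(X_Q,Y_Q)=(2k-2,2)$, that is, $\delta=\xi=k-2$. Without the next lemma we would only get $n\le k^2+(k-1)^2$. Its idea is that, if $Y_P=1$, tight curves of class $e_1$ meet $P$-trails so rarely that $QQ$-edges use up all the room for doubly compatible edges.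

\begin{lemma}\label{lem:one}
If $H_1=H_2=\emptyset$ and one of $X_P,X_Q,Y_P,Y_Q$ equals $1$, then $\delta\xi\le0$.
\end{lemma}

\begin{proof}
The reflection $x\mapsto-x$ exchanges $P$ with $Q$, hence $X_P$ with $X_Q$ and $Y_P$ with $Y_Q$, and maps $(\delta,\xi)$ to $(-\delta,-\xi)$. The reflection $x\leftrightarrow y$ exchanges $X_P$ with $Y_P$ and $X_Q$ with $Y_Q$, and maps $(\delta,\xi)$ to $(-\xi,-\delta)$. Both preserve $\delta\xi$, so we may assume $Y_P=1$. Then $\delta<0$, and we must show $\xi\ge0$, that is, $X_P\le X_Q$. All signs $\sigma_{e_1},\sigma_{e_2}$ are nonzero.

\emph{Step 1: at most $n$ edges have type $PP$ or $QQ$.} Count pairs of an edge and a compatible class in $\{e_1,e_2\}$. By Lemma~\ref{lem:compat}(d) there are at most $2(3n-n)=4n$; and there are exactly $3n$ plus the number of edges of type $PP$ or $QQ$.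

\emph{Step 2: around every vertex $u$, the signs $\sigma_{e_2}(u,f)$ are not all equal.} Suppose they are. Then all edges at $u$ are $e_2$-compatible (X-edges because the sign does not change across them, O-edges in any case), and $\sigma_{e_2}(u,e)$ is the same for all of them. A tight walk of class $e_2$ through $u$ would arrive with sign $-1$ and leave with sign $1$, by Lemma~\ref{lem:compat}(a); so no tight walk of class $\pm e_2$ passes $u$. Hence all edges at $u$ lie on tight walks of class $\pm e_1$ and are $e_1$-compatible. Across a compatible edge the sign does not change, so $\sigma_{e_1}(u,e)$ is the same for all edges at $u$, and now a tight walk of class $e_1$ through $u$ gives a contradiction.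

\emph{Step 3: at least $n$ edges have type $QQ$.} By Step 2 there is an edge $e=uv$ with faces $f,f'$ in counterclockwise order around $u$ such that $\sigma_{e_2}(u,f)=1$ and $\sigma_{e_2}(u,f')=-1$. It is not $e_2$-compatible, so it is an $e_1$-compatible X-edge of type $PQ$. Let $c(u,f)=(x,y)$ and $c(u,f')=(x',y')$. Then $x>0>x'$, and $y,y'$ have the same sign because $\sigma_{e_1}(u,f)=\sigma_{e_1}(u,f')$. By \eqref{eq:ccw}, $xy'+y|x'|>0$, so $y>0$ and $\sigma_{e_1}(u,e)=-1$. A tight walk through $e$ has class $\pm e_1$; directed so that the class is $e_1$, it traverses $e$ from $v$ to $u$. A tight curve along it crosses both strands at each edge of the walk, and it crosses $P$-trails only $Y_P=1$ time, at $e$. So all other edges of the walk have type $QQ$. In particular the walk leaves $u$ along a $QQ$-edge $e^*$ with $\sigma_{e_1}(u,e^*)=1$. An $e_1$-compatible edge has the sign $1$ at exactly one end, so different vertices $u$ give different edges $e^*$.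

\emph{Step 4.} By Steps 1 and 3 there is no $PP$-edge. A tight curve of class $e_2$ crosses $P$-trails $X_P$ times and $Q$-trails $X_Q$ times, two crossings for each edge of its walk. Each crossing with a $P$-trail occurs at a $PQ$-edge and is paired there with a crossing with a $Q$-trail. So $X_P\le X_Q$.
\end{proof}

\subsection{Three classes}\label{sub:II}

To use the symmetry of case II, put $a_1=e_1$, $a_2=e_2$, $a_3=-e_1-e_2$, read indices modulo $3$, and let
\[
d_s(c)=\det(c,a_s),\qquad m_s(c)=|d_s(c)|;\qquad (d_1,d_2,d_3)=(-y,\;x,\;y-x).
\]
Then $d_1+d_2+d_3=0$, and $\sum_im_s(c_i)=2k$ for each $s$. Moreover $\det(c,c')=d_1d_2'-d_2d_1'$, where primes refer to $c'$. The linear map $a_1\mapsto a_2\mapsto a_3\mapsto a_1$ has determinant $1$ and shifts the index $s$ in all notions of this subsection; we refer to it as the cyclic symmetry.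

Let $H_s$ be the set of trails with $d_s=0$, that is, $c=\pm a_s$; there $m_{s+1}=m_{s+2}=1$. For all other trails the three numbers $d_s$ are nonzero with sum $0$, so exactly two have the same sign. Let $S_s$ be the set of trails with $d_{s+1}d_{s+2}>0$; there $m_s=m_{s+1}+m_{s+2}$ with both summands at least $1$. Put $h_s=|H_s|$, $h=h_1+h_2+h_3$, $\eta=h_1h_2+h_1h_3+h_2h_3$, and let $\mu_s$ be the sum of $m_s$ over $S_s$. Summing $m_1+m_2+m_3$ over all trails gives
\begin{equation}\label{eq:mu}
\mu_1+\mu_2+\mu_3=3k-h .
\end{equation}

\begin{proposition}\label{prop:IIa}
In case \textup{II}, if some $S_s$ is empty, then $n\le k^2$.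
\end{proposition}

\begin{proof}
By the cyclic symmetry let $S_3=\emptyset$; that is, no trail has $xy<0$. Direct all trails so that $x,y\ge0$; then $c_{\mathrm{all}}=(2k,2k)$. Let $d=(-1,1)$, so $\det(c,d)=x+y>0$ for all trails. Let $e$ be an edge that is not $d$-compatible, and let it be compatible with $w\in\mathcal W$. By Lemma~\ref{lem:compat}(e) with $d^*=w$, the function $\det(\cdot,w)$ has opposite signs on the two strands. This is impossible for $w=\pm e_1$ and $w=\pm e_2$, where the values are $\mp y$ and $\pm x$. So $e$ is compatible with $\pm a_3$ only, it is an X-edge by Lemma~\ref{lem:compat}(c), and exactly one of its strands lies in the set $G$ of trails with $x<y$. For $i\in G$, $j\notin G$ we have $x_j\ge y_j$ and $x_j>0$, so $x_iy_j\le x_ix_j<y_ix_j$ and $\det(c_i,c_j)<0$. From $\sum|x-y|=2k$ and $\sum(x-y)=0$ we get $\sum_G(y-x)=k$, hence $|\det(c_G,c_{\mathrm{all}})|=2k\cdot k$. By Lemma~\ref{lem:balance}(c), exactly $k^2$ edges are not $d$-compatible, and Lemma~\ref{lem:compat}(d) gives $n\le k^2$.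
\end{proof}

If all three sets $S_s$ are nonempty, no direction $d$ plays this role, and we return to formula \eqref{eq:formula}. The bound for $A$ deteriorates with the number $h$ of trails parallel to a tight class, and we compensate by showing that such trails force faces without bounded flags, as in the first family of Example~\ref{ex:families}.

\begin{lemma}\label{lem:A}
If $S_1,S_2,S_3\ne\emptyset$, then $A\le3k^2-3k+3+h$.
\end{lemma}

\begin{proof}
We compare $|\det|$ with a symmetric expression that is bilinear in the triples $(m_1,m_2,m_3)$, so that its total is known:
\[
B(c,c')=\tfrac12(m_1+m_2+m_3)(m_1'+m_2'+m_3')-(m_1m_1'+m_2m_2'+m_3m_3').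
\]
Summing over all ordered pairs of trails, including equal ones, gives $\frac12(6k)^2-3(2k)^2=6k^2$. Every trail satisfies $m_s=m_{s+1}+m_{s+2}$ for some $s$. If $m_3=m_1+m_2$ for $c$, then for arbitrary $c'$
\[
B(c,c')=m_3(m_1'+m_2')-m_1m_1'-m_2m_2'=m_1m_2'+m_2m_1'\ge|d_1d_2'-d_2d_1'|=|\det(c,c')| .
\]
By the cyclic symmetry, $B\ge|\det|$ for all pairs. If $c,c'\in S_3$, then $d_1,d_2$ have the same sign and so have $d_1',d_2'$; hence $|\det(c,c')|=|m_1m_2'-m_2m_1'|$ and
\[
B(c,c')-|\det(c,c')|=2\min(m_1m_2',m_2m_1').
\]
This is at least $2$, and for $c'=c$ it is $2m_1m_2\ge2(m_1+m_2-1)=2(m_3-1)$. If $S_3$ has $t\ge1$ trails, the ordered pairs in $S_3$ therefore contribute to $\frac12\sum(B-|\det|)$ at least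
\[
(\mu_3-t)+t(t-1)=\mu_3-1+(t-1)^2\ge\mu_3-1,
\]
and likewise for $S_1,S_2$ by the cyclic symmetry. Since $A$ is half the sum of $|\det|$ over ordered pairs, \eqref{eq:mu} gives $A\le3k^2-(\mu_1+\mu_2+\mu_3-3)=3k^2-3k+h+3$.
\end{proof}

Call a face \emph{free} if it has no bounded flag; there are $F_3$ free faces.

\begin{lemma}\label{lem:Hcorners}
If $S_1,S_2,S_3\ne\emptyset$, then a trail in $H_s$ has at least $2+h_{s+1}+h_{s+2}$ corners in free faces.
\end{lemma}

\begin{proof}
By the cyclic symmetry let $s=1$. Let $a$ be a lift of a trail in $H_1$; all counts below are taken modulo the translation by $e_1$. The lift $a$ passes $\sum_jm_1(c_j)=2k$ X-edges and some number $\tau$ of O-edges, so it has $2k+\tau$ corners, and there are $2(2k+\tau)$ flags at the nodes on $a$. The unbounded ones belong to the $2k$ lifts crossing $a$, two to each. So $4k$ of these flags are unbounded and $2\tau$ are bounded.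

Consider a corner $(u,f)$ on $a$ in a face $f=uvz$ that is not free. The classes $w',w''$ of Lemma~\ref{lem:compat}(b) are parallel to none of the three strands at the corners of $f$, in particular not to $a_1$; so up to signs they are $a_2$ and $a_3$. Let $\chi=\operatorname{sgn}(d_2d_3)$. It equals $1$ exactly on $S_1$, and it equals $-1$ on $H_1$. The sign patterns in Lemma~\ref{lem:compat}(b) have products $(-1,-1,1)$, so the two strands at the bounded flag have the same nonzero value of $\chi$ and the third strand has the opposite value. There are two possibilities.
\begin{itemize}
\item[1.] The bounded flag is at $uv$ or $uz$. Then the other strand at that edge is not in $S_1$, and the third strand is in $S_1$.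
\item[2.] The bounded flag is at $vz$. Then the strands at $v$ and $z$ are both in $S_1$.
\end{itemize}
For a bounded flag $(e,f)$ with $e$ on $a$, the lift $a$ contains exactly one corner of $f$, and it is of kind 1; since $f$ has only one bounded flag, this is a bijection onto the corners of kind 1. So there are $2\tau$ of them. Let $\theta$ be the number of corners of kind 2.

An O-edge on $a$ has a bounded flag, so by possibility 1 its other strand is not in $S_1$. Hence the nodes on $a$ at which the other strand lies in $S_1$ are X-edges, and there are $\mu_1$ of them. Each is an end of two corners of $a$. The corner $(u,f)$ ends at the nodes $uv$ and $uz$, where the other strands are those at $v$ and at $z$. So corners of kind 1 have one such end and corners of kind 2 have two, and $2\tau+2\theta\le2\mu_1$. The number of corners of $a$ in free faces is therefore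
\[
(2k+\tau)-2\tau-\theta\ge2k-\mu_1 .
\]
Finally, $2k-\mu_1$ is the sum of $m_1$ over the trails outside $S_1$. The nonempty sets $S_2,S_3$ contribute at least $1$ each, and every trail in $H_2\cup H_3$ contributes $1$.
\end{proof}

\begin{proposition}\label{prop:IIb}
In case \textup{II}, if $S_1,S_2,S_3\ne\emptyset$, then $F_3\ge2h$ and $n\le\frac32(k^2-k+1)$.
\end{proposition}

\begin{proof}
For a free face $f$ let $m(f)\in\{0,1,2,3\}$ be the number of its corners on trails in $H_1\cup H_2\cup H_3$. By Lemma~\ref{lem:Hcorners},
\[
\sum_{f\text{ free}}m(f)\ge\sum_sh_s(2+h_{s+1}+h_{s+2})=2h+2\eta .
\]
Two such corners of a free face lie on trails in different sets $H_s,H_t$, because parallel strands give a bounded flag. So $f$ has $\binom{m(f)}2$ edges of type $H_sH_t$ with $s\ne t$. Such an edge is compatible with neither $a_s$ nor $a_t$, so it is an X-edge by Lemma~\ref{lem:compat}(c). Since $|\det(a_s,a_t)|=1$, there are $\eta$ such X-edges, each in two faces, and $\sum\binom{m(f)}2\le2\eta$. For $m=0,1,2,3$ the number $m-\binom m2$ is $0,1,1,0$, so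
\[
F_3\ge\sum_{f\text{ free}}\Bigl(m(f)-\tbinom{m(f)}2\Bigr)\ge2h .
\]
By \eqref{eq:formula} and Lemma~\ref{lem:A}, $n\le\frac12(3k^2-3k+3+h)-\frac h2=\frac32(k^2-k+1)$.
\end{proof}

\subsection{End of the proof}

Cases I, II, III of Lemma~\ref{lem:W} correspond to $|\mathcal W/\pm|=2$, $=3$ and $\ge4$. We collect the results.

\begin{theorem}\label{thm:refined}
Let $T$ be a $k$-irreducible triangulation of the torus with $n$ vertices, and let $\mathcal W$ be the set of classes of essential closed walks of length $k$. Then $\mathcal W$ contains a basis of $\mathbb Z^2$, and:
\begin{itemize}
\item if $|\mathcal W/\pm|=2$, then $n\le2k^2-4k+4$; more precisely, in the notation of Section~\ref{sub:I}, $n\le k^2$ unless $H_1=H_2=\emptyset$ and $|\delta|,|\xi|\le k-2$, when $n\le k^2+\delta\xi$;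
\item if $|\mathcal W/\pm|=3$, then $n\le\lfloor\frac32(k^2-k+1)\rfloor$;
\item otherwise $n\le k^2$.
\end{itemize}
For $k\ge4$, in every largest $k$-irreducible triangulation of the torus the shortest essential cycles lie in exactly two classes up to orientation, these form a basis of $\mathbb Z^2$, and $\delta\xi=(k-2)^2$.
\end{theorem}

\begin{proof}
The three bounds are Propositions~\ref{prop:I}, \ref{prop:IIa}, \ref{prop:IIb} and \ref{prop:III}, together with $\frac32(k^2-k+1)-k^2=\frac12(k^2-3k+3)>0$. For $k\ge4$ we have
\[
2k^2-4k+4-\tfrac32(k^2-k+1)=\tfrac12(k^2-5k+5)>0
\]
and $k^2<k^2+(k-2)^2=2k^2-4k+4$. A largest triangulation has at least $2k^2-4k+4$ vertices by Proposition~\ref{prop:exT}. So it falls under the exceptional alternative of the first case, and $k^2+(k-2)^2\le n\le k^2+\delta\xi\le k^2+(k-2)^2$ forces $\delta\xi=(k-2)^2$.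
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (P) was proved in Section~\ref{sec:rp2}. For (T), the bounds $k^2$ and $\lfloor\frac32(k^2-k+1)\rfloor$ in Theorem~\ref{thm:refined} are at most $2k^2-4k+4$: for $k\ge4$ by the inequalities in its proof, and for $k=3$ because $9\le10$ and $\lfloor\frac{21}2\rfloor=10$. Propositions~\ref{prop:exP} and \ref{prop:exT} show that both bounds are attained for every $k\ge3$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{$k$-irreducible triangulations of 2-manifolds},
\texttt{https://core.ac.uk/download/236379348.pdf}.

\bibitem{lins}
S.~Lins, \emph{A minimax theorem on circuits in projective graphs}, J. Combin. Theory Ser. B 30 (1981) 253--262.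

\bibitem{schrijver}
A.~Schrijver, \emph{Decomposition of graphs on surfaces and a homotopic circulation theorem}, J. Combin. Theory Ser. B 51 (1991) 161--210.

\end{thebibliography}
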